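# Convex embeddings of CAT(0) polygonal complexes in polygons of finite groups

## 1. Three squares around a corner

Let $P=[0,1]^2$, let $v=(0,0)$ be a corner, and let $e=[0,1]\times\{0\}$ and $e'=\{0\}\times[0,1]$ be the two sides at $v$. In the plane take
$$S_1=[0,1]\times[-1,0],\qquad S_2=[0,1]^2,\qquad S_3=[-1,0]\times[0,1],$$
and let $X=S_1\cup S_2\cup S_3$ with its path metric. The map $\varphi(s,t)=(|s|,|t|)$ folds $X$ onto $P$ and is an isometry on each square. Put $x=(0,0)$. The squares $S_1,S_2$ share an edge over $e$, and $S_2,S_3$ share an edge over $e'$. The link of $x$ is an arc made of three edges of length $\pi/2$. There are no cycles in vertex links and $X$ is simply connected, so $X$ is CAT(0).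

We try to enlarge $X$ to a complex with a finite group acting transitively on the squares, so that the quotient is $P$. For $k\ge 2$ let $Y_k$ be $2k$ copies of $P$ arranged cyclically around a point, consecutive copies glued alternately along $e$ and along $e'$. The dihedral group of order $2k$,
$$\langle a,b\mid a^2=b^2=(ab)^k=1\rangle ,$$
acts simply transitively on the squares of $Y_k$: the generator $a$ fixes the $e$-edge of a base square, and $b$ fixes its $e'$-edge. The total angle at the center is $k\pi\ge2\pi$, so $Y_k$ is CAT(0). Our $X$ sits in $Y_k$ as three consecutive squares.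

For $k=2$ we have $Y_2=[-1,1]^2$, and $X$ is not convex in it: the segment from $(-1,0)$ to $(0,-1)$ leaves $X$ through the missing square. For $k\ge3$ the squares outside $X$ fill an angle $(2k-3)\pi/2\ge 3\pi/2\ge\pi$ at the center, no geodesic can cut this corner, and $X$ is convex in $Y_k$ (the local criterion (C5) below makes this precise). So the convex embedding exists, but we had to make the angle at $v$ between the two generators equal to $\pi/k\le\pi/3$, which is smaller than the angle $\pi/2$ of $P$.

Two requirements are visible. The finite group at $v$ must produce a link without short cycles (here $k\ge2$), and the link of $x$ must have no short detour in it (here $k\ge3$). In a larger complex there are many vertices over $v$ with different links, all of which must fit into one homogeneous link. A symmetry group $G$ of $X$ may have to be included. And the finite group attached to the side $e$ has to serve both ends of $e$. Can this always be done? We shall prove that it can.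

## 2. Polygons of finite groups, coset graphs, and the embedding theorem

Throughout, $P$ is a simple Euclidean polygon with $n\ge3$ sides and interior angle $\alpha_v\in(0,2\pi)$ at the vertex $v$.

**Definition (polygon of finite groups).** A polygon of finite groups $R$ over $P$ assigns a finite group to each cell of $P$: a face group $F$, a group $R_e$ to each side $e$, and a group $R_v$ to each vertex $v$. It comes with injective homomorphisms $F\to R_e$, and $R_e\to R_v$ whenever $v$ is an end of $e$, and these inclusions commute. Its fundamental group $\pi_1(R)$ is the colimit of this diagram. $R$ is developable if the local groups embed in $\pi_1(R)$. In that case its universal cover $\widetilde R$ is the complex whose faces, $e$-edges and $v$-vertices are the cosets in $\pi_1(R)/F$, $\pi_1(R)/R_e$, $\pi_1(R)/R_v$, with incidence given by inclusion of cosets. Each cell is metrized like the corresponding cell of $P$, and there is a natural $\pi_1(R)$-invariant projection $\widetilde R\to P$. $R$ is *non-positively curved* if it is developable and $\widetilde R$ is CAT(0).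

In Section 1: $F=1$, $R_e=\langle a\rangle$, $R_{e'}=\langle b\rangle$, the other two sides have trivial group, $R_v$ is the dihedral group, the other end of $e$ has group $\langle a\rangle$, the other end of $e'$ has group $\langle b\rangle$, the opposite corner has trivial group. The colimit is the dihedral group, and $\widetilde R=Y_k$.

**Definition (coset graph, Gersten–Stallings angle).** For a group $H$ with subgroups $A,B$ and $F\subset A\cap B$, the coset graph of $(H;A,B,F)$ has vertex set $H/A\sqcup H/B$ and edge set $H/F$; the edge $hF$ joins $hA$ to $hB$. The girth of a graph is the least number of edges of an embedded cycle, and $\infty$ if there is none; two edges with the same endpoints form a cycle of length 2, called a *bigon*. The Gersten–Stallings angle of $R$ at $v$, where $e,e'$ are the sides at $v$, is $2\pi$ divided by the girth of the coset graph of $(R_v;R_e,R_{e'},F)$.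

For the dihedral group of order $2k$ with $A=\langle a\rangle$, $B=\langle b\rangle$, $F=1$, the coset graph is a $2k$-cycle and the angle is $\pi/k$. For $H=(\mathbb Z/n)^2$ with $A,B$ the two factors, it is the complete bipartite graph $K_{n,n}$, of girth 4 for $n\ge2$.

The link of $\widetilde R$ at a $v$-vertex is this coset graph with edges of length $\alpha_v$. We use the following standard criterion ([BH, III.$\mathcal C$.4.17], where [BH] is Bridson–Haefliger, *Metric Spaces of Non-Positive Curvature*): $R$ is non-positively curved if and only if for every $v$ the girth is at least $2\pi/\alpha_v$, that is, every Gersten–Stallings angle is at most the angle of $P$.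

**Theorem A.** Let $G$ be a group which acts combinatorially, properly discontinuously, and cocompactly by isometries on a piecewise Euclidean CAT(0) 2-complex $X$. Let $P$ be an $n$-sided Euclidean polygon. Let $\varphi$ be a $G$-equivariant combinatorial map from $X$ to $P$ (with $G$ acting trivially on $P$) which restricts to an isometry on each cell of $X$. Then there exists a non-positively curved polygon of finite groups $R(P)$ over $P$ such that $G$ may be identified with a subgroup of $\pi_1(R(P))$, and $X$ may be identified equivariantly with a convex subcomplex of $\widetilde{R(P)}$, in such a way that $\varphi$ is the composition $X\hookrightarrow\widetilde{R(P)}\to P$.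

This statement was posed as a conjecture in "Embedding theorems for non-positively curved polygons of finite groups"; Theorem A says that the conjecture is true. There is also a sharp form for the angles.

**Proposition B.** For a vertex $v$ of $P$ let $g_v\in\{2,4,6,\dots\}\cup\{\infty\}$ be the minimal number of edges of an embedded cycle in the links $\mathrm{Lk}(x,X)$, $x\in\varphi^{-1}(v)$. Then $R(P)$ can be chosen as in Theorem A so that the Gersten–Stallings angle at $v$ equals $2\pi/g_v$ whenever $g_v<\infty$, and is less than any prescribed positive number whenever $g_v=\infty$. No $R(P)$ satisfying the conclusion of Theorem A has a smaller angle at a vertex with $g_v<\infty$. In particular, if all embedded cycles in the links of vertices of $X$ have length $>2\pi$, then $R(P)$ can be chosen with all Gersten–Stallings angles strictly smaller than the angles of $P$.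

In Section 1 the link of $x$ is an arc and $g_v=\infty$, in agreement with the freedom to take $k$ large.

**Conventions.** $P$ need not be convex. If it is not, use its path metric, and when quoting results about complexes with convex cells triangulate $P$ by diagonals; this subdivides the edges of vertex links without changing their total length $\alpha_v$. In a polygon of groups give the diagonals and triangles the group $F$. This changes neither the colimit nor the links up to subdivision, and at an interior point of a diagonal the link of the local development is a circle of length $2\pi$.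

The action is used in this form: cell stabilizers are finite and there are finitely many $G$-orbits of cells. It need not be faithful. The space $X$ is nonempty and connected. If $g$ stabilizes a cell $\tau$, then $\varphi(gp)=\varphi(p)$ for $p\in\tau$ and $\varphi$ is injective on $\tau$, so $g$ fixes $\tau$ pointwise. Each 2-cell, or *face*, $f$ maps isometrically onto $P$, so for each side or vertex $\sigma$ of $P$ the face $f$ has exactly one cell $\sigma(f)$ over $\sigma$; likewise an edge over $e\ni v$ has exactly one end over $v$, its *$v$-end*. Cells over $\sigma$ are called *$\sigma$-cells* ($e$-edges, $v$-vertices). Each vertex $x$ lies in finitely many cells: if $x\in h\tau$ with $\tau$ one of finitely many orbit representatives, then $h^{-1}x$ is the unique cell of $\tau$ over $\varphi(x)$, so $h$ lies in a fixed coset of a finite group.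

For $x$ over $v$ let $\Gamma_x=\mathrm{Lk}(x,X)$. Its vertices are the edges of $X$ at $x$ and its edges are the faces at $x$, each of length $\alpha_v$. It is a finite graph, bipartite with the two types given by the two sides at $v$.

We use the following facts about CAT(0) geometry.

(C1) A piecewise Euclidean 2-complex with finitely many shapes is non-positively curved if and only if every embedded cycle in every vertex link has length $\ge2\pi$; if it is also simply connected, it is CAT(0) ([BH, II.5.4–5.6, II.4.1]). In particular each embedded cycle of $\Gamma_x$ has at least $2\pi/\alpha_v$ edges.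

(C2) In a CAT(0) space geodesics are unique, and local geodesics are geodesics.

(C3) Small balls in such complexes are Euclidean cones over links ([BH, I.7.16]), and the angle between two directions at a point is $\min(\pi,\text{link distance})$.

(C4) If $p_1,\dots,p_k$ ($k\ge3$) are distinct points of a CAT(0) space, the angles of the geodesic polygon $p_1\cdots p_k$ have sum at most $(k-2)\pi$. Indeed, cut into the $k-2$ triangles $p_1p_ip_{i+1}$; each has angle sum at most $\pi$, and angles are subadditive.

(C5) Let $\Phi:Y\to Y'$ be a combinatorial map of CAT(0) piecewise Euclidean 2-complexes with finitely many shapes, isometric on cells, such that at each point the induced map of links preserves $\min(\pi,\text{distance})$. By (C3), $\Phi$ is locally an isometric embedding. So it sends geodesics to local geodesics, which are geodesics by (C2). Hence $\Phi$ is an isometric embedding, and its image is convex by uniqueness of geodesics.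

To check the hypothesis of (C5) at a vertex it suffices that the link map is injective with *$\pi$-convex* image: every locally injective path of length $<\pi$ joining points of the image lies in the image. For the link map does not increase distances, and if two points of the image have distance $<\pi$, a geodesic between them is locally injective, hence lies in the image.

## 3. Putting every cell into a face

The aim of this section is to reduce to the case that every cell of $X$ lies in a face; then everything can be described by faces.

If $X$ is a point, let $X'$ be a copy of $P$ attached at that point, with $G$ acting trivially on it. A point is convex in $X'$, and $X'$ is CAT(0). Otherwise every vertex lies in an edge. To every edge $\varepsilon$ of $X$ that lies in no face, say over a side $e$, attach a copy of $P$ along $e$. This can be done equivariantly, because $G_\varepsilon$ fixes $\varepsilon$ pointwise and can act trivially on the copy. The result $X'$ deformation retracts to $X$. Links of old vertices change only by attaching pendant edges at isolated vertices, and a new vertex has a single edge as link. So no new cycles occur in links, and $X'$ is CAT(0) by (C1).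

A locally injective path in $\mathrm{Lk}(x,X')$ with endpoints in $\mathrm{Lk}(x,X)$ cannot enter a pendant edge and come back, so it stays in $\mathrm{Lk}(x,X)$. At an interior point of such an $\varepsilon$, the link of $X$ consists of two points, and they are the ends of an arc of length $\pi$ in the link of $X'$; again $\min(\pi,\text{distance})$ is preserved. By (C5), $X$ is convex in $X'$. All hypotheses hold for $X'$, and a convex subcomplex of a convex subcomplex is convex. From now on **every cell of $X$ lies in a face.**

## 4. Labels on faces and their differences

Suppose for a moment that the theorem has been proved for $X$: we have $X\subset\widetilde R$ and $G\le\Pi=\pi_1(R)$. Let $\mathcal M$ be the set of $w\in\Pi$ such that the coset $wF$ is a face of $X$. The group $G$ acts on $\mathcal M$ from the left and $F$ from the right; both actions are free and they commute, and $\mathcal M/F$ is the set of faces. If $w,w'\in\mathcal M$ are such that the faces $wF,w'F$ share the same $\sigma$-cell, then $wR_\sigma=w'R_\sigma$, so the difference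
$$d(w,w')=w^{-1}w'$$
lies in the finite group $R_\sigma$. These differences satisfy $d(w,w')d(w',w'')=d(w,w'')$; they do not change if $w,w'$ are multiplied on the left by the same $g\in G$; and $d(w,wu)=u$ for $u\in F$. So the local groups of any solution receive a homomorphism from the group generated by symbols $d(m,m')$ subject to these three rules. We construct these universal groups first and look for finite quotients of them afterwards.

**Definition (the set $\mathcal M$).** Let $f_i$ $(i\in I)$ represent the $G$-orbits of faces. Let $F$ be a finite group with injections $j_i:G_{f_i}\to F$, for example $F=\prod_iG_{f_i}$. Put $\mathcal M=\bigsqcup_iG\times_{G_{f_i}}F$, where $(gs,u)\sim(g,j_i(s)u)$ for $s\in G_{f_i}$.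

$G$ acts by left multiplication on the first coordinate: if $[hg,u]=[g,u]$, then $hg=gs$ with $j_i(s)u=u$, so $s=1$ and $h=1$. The action is free. Similarly $F$ acts freely on the right, the actions commute, and $\mathcal M/F=\bigsqcup_iG/G_{f_i}$ is the set of faces. Put $m_i=[1,1]$, an element over $f_i$; then
$$s\,m_i=m_i\,j_i(s)\qquad(s\in G_{f_i}).$$
For a cell $\tau$ of $X$ let $M_\tau\subset\mathcal M$ be the set of elements lying over faces that contain $\tau$. It is finite and, by Section 3, nonempty. For fixed $\sigma$, $\mathcal M$ is the disjoint union of the $M_\tau$ over all $\sigma$-cells $\tau$, because each face has exactly one $\sigma$-cell.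

**Definition (universal groups).** For a side or vertex $\sigma$ of $P$, let $U_\sigma$ be the group generated by symbols $d_\sigma(m,m')$, for $m,m'\in M_\tau$ with $\tau$ a $\sigma$-cell, subject to
$$d(m,m')\,d(m',m'')=d(m,m''),\tag{1}$$
$$d(gm,gm')=d(m,m')\quad(g\in G),\tag{2}$$
$$d(m,mu)=d(m',m'u)\quad\text{for all }m,m'\in\mathcal M,\ u\in F.\tag{3}$$

By (1), $d(m,m)=1$ and $d(m',m)=d(m,m')^{-1}$. The common value in (3) is denoted by $u$ again; since $d(m,mu)\,d(mu,muu')=d(m,muu')$, this gives a homomorphism $F\to U_\sigma$.

*Example 1 (three squares).* Here $G=1$ and we take $F=1$, so $\mathcal M=\{S_1,S_2,S_3\}$. All three squares contain $x$, so $U_v$ is generated by the $d(S_i,S_j)$, and by (1) it is free on $a=d(S_1,S_2)$ and $b=d(S_2,S_3)$. Only $S_1,S_2$ share an $e$-edge, so $U_e=\langle a\rangle\cong\mathbb Z$; likewise $U_{e'}=\langle b\rangle$. The solution in Section 1 uses the quotient of $U_v$ by $a^2,b^2,(ab)^k$.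

*Example 2 (a swap).* Let $X$ be two squares sharing an $e$-edge. If $G=1$ and $F=1$, then $U_e\cong\mathbb Z$. If $G=\mathbb Z/2=\langle g\rangle$ interchanges the squares and $F=1$, then $\mathcal M=\{m,gm\}$, and by (2) $d(gm,m)=d(gm,g\,gm)=d(m,gm)$; so the generator has square $d(m,gm)d(gm,m)=1$, and $U_e\cong\mathbb Z/2$ (the relations hold in $\mathbb Z/2$ with $d(m,gm)\neq1$).

The first thing to try is now clear. The groups $U_v$ will turn out to be virtually free, hence have many finite quotients; choose for every vertex $v$ a finite-index normal subgroup $L_v$ of $U_v$, small enough to separate what has to be separated, and put $R_v=U_v/L_v$. This stops at the sides. If $e$ has ends $v$ and $w$, then $R_e$ has to be the image of $U_e$ in both $U_v/L_v$ and $U_w/L_w$, so we need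
$$L_v\cap U_e=L_w\cap U_e .$$
In Example 1, the dihedral quotient of $U_v$ meets $U_e=\langle a\rangle$ in $\langle a^2\rangle$. The other end $w$ of $e$ has $U_w=\langle a\rangle$, and choosing the quotient $\mathbb Z/3$ there gives $\langle a^3\rangle$: there is no common edge group. Choosing a smaller $L_v$ changes the trace on $U_e$ again. Section 7 removes this obstacle, and then a second one appears.

## 5. The trees $T_\sigma$

**Definition (charts, $T_\sigma$).** A chart over a $\sigma$-cell $\tau$ is a map $c:M_\tau\to U_\sigma$ with $c(m')=c(m)d(m,m')$ for all $m,m'\in M_\tau$. It is determined by one value, which is arbitrary, and $c(mu)=c(m)u$ for $u\in F$. By (2), $G$ acts on charts by $(\tau,c)\mapsto(g\tau,c\circ g^{-1})$; let $[\tau,c]$ denote the $G$-class. The graph $T_\sigma$ has as vertices the cosets $wF$ with $w\in U_\sigma$ (the *$F$-vertices*) and the classes $[\tau,c]$ (the *chart vertices*). Its edges are the $G$-classes of triples $(\tau,c,f)$ with $f$ a face containing $\tau$; such an edge joins $[\tau,c]$ to $c(m)F$, where $m$ is over $f$. $U_\sigma$ acts by left multiplication.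

In Example 1, charts over $x$ correspond to elements $w=c(S_2)$ of the free group $U_v$; the chart vertex $w$ is joined to the $F$-vertices $wa^{-1},w,wb$. Each $F$-vertex also has three neighbors. By the next lemma, $T_v$ is the 3-regular tree.

**Lemma 1.** $U_\sigma$ is finitely generated and virtually free, $F\to U_\sigma$ is injective, charts are injective, and $T_\sigma$ is a locally finite tree on which $U_\sigma$ acts with finite stabilizers and finite quotient. For $\tau$ a $\sigma$-cell and $m\in M_\tau$, $\gamma\mapsto d(m,\gamma m)$ is an injective homomorphism $G_\tau\to U_\sigma$. Every finite subgroup of $U_\sigma$ is conjugate into $F$ or into one of these images. If $(\tau,c)$ is a chart, $g\in G_\tau$ and $c\circ g=c$, then $g=1$. At a chart vertex $[\tau,c]$, distinct faces containing $\tau$ give distinct edges and distinct adjacent $F$-vertices.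

**Step 1: a graph of groups.** We write down a graph of finite groups whose fundamental group will be $U_\sigma$. Let $\tau_k$ $(k\in K)$ represent the orbits of $\sigma$-cells, and choose $g_i\in G$ with $\sigma(f_i)=g_i\tau_{k(i)}$. Take vertices $*$ with group $F$ and $k\in K$ with group $G_{\tau_k}$, and for each $i\in I$ an edge from $*$ to $k(i)$ with group $G_{f_i}$ and injections $j_i$ into $F$ and $s\mapsto g_i^{-1}sg_i$ into $G_{\tau_{k(i)}}$. It is connected because each $\tau_k$ lies in a face. For each $k$ choose one $i_k$ with $k(i_k)=k$; these edges form a maximal tree. The fundamental group $E$ is generated by $F$, the $G_{\tau_k}$ and $t_i$ ($i\in I$), with relations $t_ij_i(s)t_i^{-1}=g_i^{-1}sg_i$ for $s\in G_{f_i}$ and $t_{i_k}=1$, besides those of the vertex groups.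

**Step 2: a model chart over each $\tau_k$.** If $hf_i$ contains $\tau_k$, then $hg_i\tau_{k(i)}=\tau_k$, so $k(i)=k$ and $h=\gamma g_i^{-1}$ with $\gamma\in G_{\tau_k}$. Hence every element of $M_{\tau_k}$ is of the form $\gamma g_i^{-1}m_iu$ with $\gamma\in G_{\tau_k}$, $u\in F$, $k(i)=k$. Here $i$ is unique, and $(\gamma,u)$ is unique up to replacing it by $(\gamma g_i^{-1}sg_i,\;j_i(s)^{-1}u)$ with $s\in G_{f_i}$. In $E$ we have
$$\gamma g_i^{-1}sg_i\,t_i\,j_i(s)^{-1}u=\gamma\,t_ij_i(s)t_i^{-1}\,t_i\,j_i(s)^{-1}u=\gamma t_iu ,$$
so $C_k(\gamma g_i^{-1}m_iu)=\gamma t_iu$ is a well-defined map $C_k:M_{\tau_k}\to E$. It satisfies $C_k(\gamma m)=\gamma C_k(m)$ and $C_k(mu)=C_k(m)u$.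

**Step 3: $U_\sigma\cong E$.** We give mutually inverse homomorphisms. Define $\rho:U_\sigma\to E$ by $d(gm,gm')\mapsto C_k(m)^{-1}C_k(m')$ for $m,m'\in M_{\tau_k}$, $g\in G$. For a given pair in $M_\tau$ with $\tau=g\tau_k$, the element $g$ is determined up to right multiplication by $\gamma\in G_{\tau_k}$, and $C_k(\gamma m)^{-1}C_k(\gamma m')=C_k(m)^{-1}C_k(m')$; so the value is well defined. Relations (1) and (2) are clear, and (3) holds since $C_k(m)^{-1}C_k(mu)=u$.

Let $m_k^0=g_{i_k}^{-1}m_{i_k}$, so $C_k(m_k^0)=t_{i_k}=1$. Define $\eta:E\to U_\sigma$ by
$$u\mapsto u,\qquad \gamma\mapsto d(m_k^0,\gamma m_k^0)\ (\gamma\in G_{\tau_k}),\qquad t_i\mapsto d(m^0_{k(i)},g_i^{-1}m_i).$$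
For any $m\in M_\tau$ and $\gamma,\gamma'\in G_\tau$, by (2) and (1),
$$d(m,\gamma m)\,d(m,\gamma'm)=d(m,\gamma m)\,d(\gamma m,\gamma\gamma'm)=d(m,\gamma\gamma'm),$$
so $\eta$ is a homomorphism on $G_{\tau_k}$. Clearly $t_{i_k}\mapsto1$. Let $k=k(i)$ and $\gamma=g_i^{-1}sg_i$. Then $t_ij_i(s)$ goes to $d(m_k^0,g_i^{-1}m_ij_i(s))=d(m_k^0,g_i^{-1}sm_i)$, and $\gamma t_i$ goes to $d(m_k^0,\gamma m_k^0)\,d(\gamma m_k^0,\gamma g_i^{-1}m_i)=d(m_k^0,g_i^{-1}sm_i)$, the same element. So $\eta$ is well defined.

We have $\rho\eta=1$ on generators because $C_k(m_k^0)=1$. Moreover
$$\eta\bigl(C_k(\gamma g_i^{-1}m_iu)\bigr)=d(m_k^0,\gamma m_k^0)\,d(\gamma m_k^0,\gamma g_i^{-1}m_i)\,u=d(m_k^0,\gamma g_i^{-1}m_iu),$$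
that is, $\eta(C_k(m))=d(m_k^0,m)$. So $\eta\rho(d(m,m'))=d(m_k^0,m)^{-1}d(m_k^0,m')=d(m,m')$ for $m,m'\in M_{\tau_k}$, and by (2) this covers all generators. Identify $U_\sigma$ with $E$. Then $F$ and the $G_{\tau_k}$ embed, and $U_\sigma$ is finitely generated and virtually free, being the fundamental group of a finite graph of finite groups.

**Step 4: $T_\sigma$ is the Bass–Serre tree.** The charts over $\tau_k$ are the maps $wC_k$, $w\in U_\sigma$, and $C_k\circ\gamma=\gamma C_k$ for $\gamma\in G_{\tau_k}$. So $(\tau_k,wC_k)$ and $(\tau_k,w'C_k)$ are $G$-equivalent if and only if $w'\in wG_{\tau_k}$: the chart vertices over the orbit of $\tau_k$ are the cosets $wG_{\tau_k}$. By Step 2 every edge is represented by a triple $(\tau_k,wC_k,g_i^{-1}f_i)$ with $k(i)=k$; here $i$ is unique, and $w$ is unique up to right multiplication by $g_i^{-1}G_{f_i}g_i$. The edge joins $wG_{\tau_k}$ to $wC_k(g_i^{-1}m_i)F=wt_iF$. This is the description of the Bass–Serre tree of $E$. So $T_\sigma$ is a tree with finite quotient, and the vertex stabilizers are the conjugates of $F$ and of the $G_{\tau_k}$. It is locally finite since the vertex groups and the quotient graph are finite.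

**Step 5: the remaining claims.** If $\gamma\in G_{\tau_k}$ and $wC_k\circ\gamma=wC_k$, then $w\gamma C_k=wC_k$ and $\gamma=1$; translating by $G$ gives the statement for all charts. Hence, if $(\tau,c,f)$ and $(\tau,c,f')$ are $G$-equivalent, the element of $G$ realizing this is $1$, and $f=f'$. So distinct faces at $\tau$ give distinct edges at $[\tau,c]$, and since a tree has no double edges, distinct adjacent $F$-vertices. Therefore $c(m)\ne c(m')$ if $m,m'$ lie over distinct faces, and $c(mu)=c(m)u\ne c(m)$ for $u\neq1$: charts are injective. Finally $d(m,\gamma m)=C_k(m)^{-1}\gamma C_k(m)$ for $m\in M_{\tau_k}$, $\gamma\in G_{\tau_k}$. With (2) this shows that $\gamma\mapsto d(m,\gamma m)$ is injective for all $\tau$. A finite subgroup fixes a vertex of the tree, so it is conjugate into $F$ or into one of these images. $\square$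

For later use we describe the edges at a vertex of $T_\sigma$.

(i) The edges at $wF$ correspond bijectively to $G\backslash\mathcal M$: for an edge $(\tau,c,f)$ at $wF$ take the unique $m$ over $f$ with $c(m)=w$; conversely $m$ determines $f$, $\tau=\sigma(f)$, and $c$ by $c(m)=w$.

(ii) Given a representative $(\tau,c)$, the edges at $[\tau,c]$ correspond bijectively to the faces containing $\tau$.

## 6. Edge groups inside vertex groups, and almost malnormality

Let $v$ be a vertex of $P$ with sides $e,e'$. We show that $U_e,U_{e'}$ are subgroups of $U_v$ and study how their conjugates intersect.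

If $x$ is the $v$-end of an $e$-edge $\varepsilon$, then $M_\varepsilon\subset M_x$. So $d_e(m,m')\mapsto d_v(m,m')$ defines a homomorphism $U_e\to U_v$, compatible with $F$. It induces an equivariant map $T_e\to T_v$,
$$wF\mapsto wF,\qquad[\varepsilon,c]\mapsto[x,c^+],\qquad(\varepsilon,c,f)\mapsto(x,c^+,f),$$
where $c^+$ is the unique chart on $M_x$ extending the image of $c$. By (i) it is bijective on edges at $F$-vertices, both sides being $G\backslash\mathcal M$. By (ii), at $[\varepsilon,c]$ it is the inclusion of the faces at $\varepsilon$ into the faces at $x$. So it is a locally injective map of trees, hence injective. If $w\in\ker(U_e\to U_v)$, then $wF$ and $F$ have the same image, so $wF=F$ in $T_e$; thus $w\in F$, and $w=1$ since $F\to U_v$ is injective. Therefore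
$$A:=U_e\quad\text{and}\quad B:=U_{e'}\quad\text{are subgroups of}\quad U:=U_v,$$
and $T_e,T_{e'}$ are subtrees of $T:=T_v$. Three observations follow.

(a) The $F$-vertices of $wT_e$ are the cosets $waF$, $a\in A$. Hence if $wT_e$ and $w'T_e$ share an $F$-vertex, then $w'\in wA$ and $wT_e=w'T_e$. If $w'\notin wA$, the intersection is a subtree without $F$-vertices; as $T$ is bipartite, it is empty or a single vertex.

(b) At a chart vertex $[x,c]$ of $wT_e$, the edges of $wT_e$ are exactly those given by the faces containing one particular $e$-edge at $x$. For this vertex is $w$ times the image of exactly one vertex of $T_e$, represented over some $e$-edge at $x$, and (ii) applies.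

Call $v$ **good** if no $\Gamma_x$ with $x$ over $v$ contains a bigon, and **bad** otherwise. If $v$ is bad, then $2\alpha_v\ge2\pi$ by (C1), so $\alpha_v\ge\pi$.

*Example 3 (a bad vertex).* Let $P$ be a non-convex quadrilateral with reflex angle at $v$, and let $X$ be two copies of $P$ glued along both sides at $v$, with $G=1$, $F=1$. The link of the common $v$-vertex is a bigon of length $2\alpha_v>2\pi$, the other links are arcs, and $X$ is a disc; so $X$ is CAT(0). Here $U_e=U_{e'}=U_v\cong\mathbb Z$.

(c) If $v$ is good, $wT_e\cap w'T_{e'}$ contains at most one $F$-vertex, so it is empty or a subtree of diameter $\le2$. Otherwise it contains a path $y,[x,c],y'$ with $y\ne y'$ $F$-vertices. By (b), its two edges are given by two distinct faces that both contain some $e$-edge and some $e'$-edge at $x$, which is a bigon in $\Gamma_x$.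

**Definition (almost malnormal family).** A family $\{Q_1,\dots,Q_r\}$ of subgroups of a group $H$ is almost malnormal if $Q_i\cap hQ_jh^{-1}$ is finite unless $i=j$ and $h\in Q_i$.

For example, $\{\langle a\rangle,\langle b\rangle\}$ is almost malnormal in the free group on $a,b$, while $\{\langle a^2\rangle\}$ is not, as one sees with $h=a$. In Example 3 the family $\{U_e,U_{e'}\}$ is not almost malnormal.

**Lemma 2.** If $v$ is good, the infinite groups among $A,B$ form an almost malnormal family in $U$.

*Proof.* A group $A\cap wAw^{-1}$ with $w\notin A$ preserves $T_e$ and $wT_e$, which meet in at most a vertex by (a). A group $A\cap wBw^{-1}$ preserves $T_e$ and $wT_{e'}$, whose intersection is bounded by (c). If the two trees are disjoint, the endpoints of the bridge between them are fixed. Otherwise they meet in a bounded invariant subtree, whose center is fixed. Stabilizers of points of $T$ are finite, so in all cases the group is finite. The case of $B\cap wBw^{-1}$ with $w\notin B$ is identical. $\square$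

## 7. Finite quotients that agree along the sides

This section removes the obstacle met in Section 4. We want normal subgroups of finite index in all the $U_v$ and $U_e$ that are as deep as we like and satisfy $K(U_v)\cap U_e=K(U_e)$. The method is to cut out the subgroup by *all* permutation representations of a given size, and to show that those of $U_e$ extend to $U_v$.

**Definition (free-type).** A homomorphism $\psi:U_\sigma\to\mathrm{Sym}(\Omega)$, $|\Omega|=N$, is free-type if every finite subgroup of $U_\sigma$ acts freely on $\Omega$. Let $K_N(U_\sigma)$ be the intersection of the kernels of all free-type homomorphisms to $\mathrm{Sym}(N)$.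

$K_N(U_\sigma)$ is normal, of finite index since $U_\sigma$ is finitely generated, and torsion-free if some free-type homomorphism exists. If $U_\sigma=\mathbb Z/2$, a free-type homomorphism sends the generator to an involution without fixed points, so $N$ must be even. If $U_\sigma=\langle a\rangle\cong\mathbb Z$, every homomorphism is free-type and $K_N=\langle a^{\mathrm{lcm}(1,\dots,N)}\rangle$. In Example 1 a permutation for $a$ extends to $U_v$ by letting $b$ act trivially, so $K_N(U_v)\cap\langle a\rangle=K_N(\langle a\rangle)$; Lemma 4 says that this happens in general.

**Lemma 3.** For each finite-index $H\le U_\sigma$ there is $N_H$ such that for all multiples $N$ of $N_H$, free-type homomorphisms to $\mathrm{Sym}(N)$ exist and $K_N(U_\sigma)\subset H$.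

*Proof.* Take $H'\subset H$ normal in $U_\sigma$, of finite index and torsion-free, and $N_H=|U_\sigma/H'|$. Let $U_\sigma$ act on $N/N_H$ disjoint copies of $U_\sigma/H'$ by left translation. Point stabilizers are $H'$, which meets finite subgroups trivially, so this is free-type; its kernel is $H'$. $\square$

**Lemma 4.** If $e$ is a side at $v$ and $|G_x|$ divides $N$ for all vertices $x$ over $v$, then $K_N(U_v)\cap U_e=K_N(U_e)$.

*Proof.* Free-type homomorphisms of $U_v$ restrict to free-type homomorphisms of $U_e$; this gives $\supseteq$. For $\subseteq$ it suffices to extend a free-type $\psi:U_e\to\mathrm{Sym}(\Omega)$, $|\Omega|=N$, to a free-type $\hat\psi$ of $U_v$.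

**Step 1: turn $\psi$ into sets attached to $e$-edges.** For an $e$-edge $\varepsilon$ let $\Omega_\varepsilon$ be the set of maps $p:M_\varepsilon\to\Omega$ with $p(m)=\psi(d_e(m,m'))\,p(m')$ for all $m,m'$. By (1), evaluation $\mathrm{ev}_m:\Omega_\varepsilon\to\Omega$ is bijective for each $m\in M_\varepsilon$. By (2), $(gp)(m)=p(g^{-1}m)$ defines $g:\Omega_\varepsilon\to\Omega_{g\varepsilon}$, and $\mathrm{ev}_{gm}=\mathrm{ev}_m\circ g^{-1}$. The group $G_\varepsilon$ acts freely on $\Omega_\varepsilon$: if $gp=p$, then $p(g^{-1}m)=p(m)$, so $\psi(d_e(m,g^{-1}m))$ fixes $p(m)$. By Lemma 1, $d_e(m,g^{-1}m)$ lies in a finite subgroup, so it is $1$ by freeness, and then $g=1$.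

**Step 2: glue these sets at vertices.** Choose a $G$-equivariant family of sets $\Omega_x$, $x$ over $v$, with $|\Omega_x|=N$ and $G_x$ acting freely on $\Omega_x$: choose free $G_x$-sets with $N$ elements for orbit representatives, which is possible as $|G_x|$ divides $N$, and induce. If $x$ is the $v$-end of $\varepsilon$, then $G_\varepsilon\le G_x$, and $\Omega_\varepsilon,\Omega_x$ are free $G_\varepsilon$-sets with $N$ elements, hence isomorphic. Choosing isomorphisms for orbit representatives of $\varepsilon$ and translating, we get bijections $\beta_\varepsilon:\Omega_\varepsilon\to\Omega_x$ with $\beta_{g\varepsilon}=g\beta_\varepsilon g^{-1}$.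

**Step 3: read off $\hat\psi$.** For $m$ over $f$ with $\varepsilon=e(f)$ put $q_m=\mathrm{ev}_m\beta_\varepsilon^{-1}:\Omega_{v(f)}\to\Omega$. Then $q_{gm}=\mathrm{ev}_mg^{-1}\,g\beta_\varepsilon^{-1}g^{-1}=q_mg^{-1}$. Set
$$\hat\psi(d_v(m,m'))=q_m\,q_{m'}^{-1}\qquad(m,m'\in M_x).$$
Relations (1) and (2) are clear. If $m,m'\in M_\varepsilon$, then $q_mq_{m'}^{-1}=\mathrm{ev}_m\mathrm{ev}_{m'}^{-1}=\psi(d_e(m,m'))$. In particular $q_mq_{mu}^{-1}=\psi(u)$, which gives (3), and $\hat\psi$ extends $\psi$. For $1\ne\gamma\in G_x$ and $m\in M_x$, $\hat\psi(d_v(m,\gamma m))=q_mq_{\gamma m}^{-1}=q_m\gamma q_m^{-1}$ has no fixed point, and $F$ acts freely through $\psi$. By Lemma 1 every finite subgroup of $U_v$ is conjugate into $F$ or into the image of some $G_x$, so $\hat\psi$ is free-type. $\square$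

## 8. Depth alone does not control short cycles and detours

We can now choose compatible finite quotients as deep as we like. What remains is the geometry at each vertex: girth and $\pi$-convexity in the coset graph. At a good vertex, depth is not enough.

Take Example 1 and the quotient $U_v\to(\mathbb Z/n)^2$, $a\mapsto(1,0)$, $b\mapsto(0,1)$, with kernel $L$, $n\ge2$. Then $L\cap\langle a\rangle=\langle a^n\rangle$ and $L\cap\langle b\rangle=\langle b^n\rangle$; these are compatible with the quotient $\mathbb Z/n$ at the other ends of $e$ and $e'$, and as deep as desired. The coset graph is $K_{n,n}$. With the label $1$ on $S_2$, the labels of $S_1,S_3$ are $a^{-1},b$, and the link of $x$ is mapped to the path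
$$a^{-1}B\;-\;A\;-\;B\;-\;bA .$$
The edge $a^{-1}b$ joins $bA$ to $a^{-1}B$, because $a$ and $b$ commute in the quotient. So for every $n$ there is a detour of length $\pi/2$, and $X$ is not convex. The girth is $4$ for every $n$.

The reason is that residual finiteness lets us avoid finitely many conjugacy classes, whereas a cycle of length 4, say, is a product $a_1b_1a_2b_2\in L$ with arbitrary $a_i\in A$, $b_i\in B$ outside the small subgroups. These are infinitely many elements, and making $L\cap A$ and $L\cap B$ smaller only adds more of them.

What gets past this point is to proceed in two stages. First fix $N_e\lhd A$ and $N_{e'}\lhd B$ of finite index and kill these, *and nothing more*: pass to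
$$\bar U=U/\langle\langle N_e\cup N_{e'}\rangle\rangle .$$
In $\bar U$ the images of $A,B$ are finite. In the example, $\bar U=\mathbb Z/n*\mathbb Z/n$ and its coset graph is a tree. In general two things must be proved. (I) The infinite coset graph of $\bar U$ has the required girth, and the links $\Gamma_x$ are $\pi$-convex in it. We shall see this by letting $\bar U$ act on a CAT(0) complex $Z$ in which each link $\Gamma_x$ is coned off. (II) $\bar U$ is residually finite. Then only finitely many conjugacy classes have to be avoided, because $\bar U$ acts with finite stabilizers on a locally finite complex. Point (II) is the deep input.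

**Theorem (Malnormal Special Quotient Theorem, MSQT).** (Wise, *The Structure of Groups with a Quasiconvex Hierarchy*, Ann. of Math. Stud. 209; Agol–Groves–Manning, *Forum Math. Pi* 4 (2016), e1.) Let $H$ be a hyperbolic virtually special group and $\{Q_1,\dots,Q_r\}$ an almost malnormal family of infinite quasiconvex subgroups. There are finite-index normal subgroups $\dot Q_i\lhd Q_i$ such that for all finite-index $N_i\lhd Q_i$ with $N_i\subset\dot Q_i$, the group $H/\langle\langle N_1\cup\dots\cup N_r\rangle\rangle$ is hyperbolic and virtually special. In particular it is residually finite (Haglund–Wise).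

We use this as a black box; no definition of "special" is needed beyond what is stated here. Finitely generated virtually free groups are hyperbolic, virtually special and residually finite, and their finitely generated subgroups are quasiconvex and *separable*, i.e. closed in the profinite topology: for $d\notin A$ there is a finite-index normal subgroup $H$ with $d\notin HA$. (For separability: M. Hall's theorem gives it in a free subgroup $V$ of finite index, and a finitely generated subgroup $A$ is a finite union of cosets of the finitely generated group $A\cap V$.)

## 9. The choice of $q_v$ and $N$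

We fix all constants once and for all, since $N_e$ must serve both ends of $e$.

For good $v$ fix an even integer $q_v\ge4$ with $q_v\alpha_v\ge2\pi$ such that all embedded cycles in all $\Gamma_x$ ($x$ over $v$) have at least $q_v$ edges. This is possible: such cycles have an even number of edges, at least $4$ since there are no bigons, and at least $2\pi/\alpha_v$; so one can take the minimal number, or any large even integer if there are no cycles. For bad $v$ put $q_v=2$; then $q_v\alpha_v\ge2\pi$ too.

By Lemma 3, finitely many requirements of the form $K_N(U_\sigma)\subset H$ with $H$ of finite index can be met simultaneously by a suitable $N$, which we take to be a multiple of all $|G_x|$ ($x$ a vertex of $X$). We choose $N$ so that, with $N_e:=K_N(U_e)$, the following hold.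

1. $N_e$ is torsion-free for every side $e$; so $N_e=1$ if $U_e$ is finite.
2. $K_N(U_v)$ is torsion-free for every $v$.
3. For each good $v$ and each side $e$ at $v$ with $U_e$ infinite, $N_e\subset\dot U_e^{\,v}$, the subgroup given by the MSQT for $U_v$ and the family of Lemma 2.
4. Every nontrivial element of $N_e$ moves each vertex of $T_e$ by distance $\ge8$.
5. For bad $v$, $L_v:=K_N(U_v)$ satisfies: if $m,m'\in M_x$, $x$ over $v$, lie over distinct faces, then $d_v(m,m')\notin L_vF$; and if these faces have distinct $e$-edges (resp. $e'$-edges) at $x$, then $d_v(m,m')\notin L_vU_e$ (resp. $L_vU_{e'}$).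

Items 1 and 2 hold as soon as free-type homomorphisms exist. Item 4 is possible: $T_e$ is locally finite with finite quotient and finite stabilizers, so up to conjugacy only finitely many nontrivial elements move some vertex by $\le7$, and $U_e$ is residually finite. As $N_e$ is torsion-free, it acts freely on $T_e$; an embedded cycle in $N_e\backslash T_e$ lifts to a nontrivial reduced path from some $y$ to $hy$ with $1\ne h\in N_e$. So by item 4
$$N_e\backslash T_e\ \text{ is a finite connected graph of girth}\ \ge8.\tag{4}$$

Item 5 is possible too. By (2) only finitely many elements $d_v(m,m')$ occur, and $F,U_e,U_{e'}$ are finitely generated, hence separable; so we only need that these elements lie outside $F$, $U_e$, $U_{e'}$, respectively. Take the chart $c=d_v(m,\cdot)$ on $M_x$. Distinct faces give distinct $F$-vertices adjacent to $[x,c]$, so $F=c(m)F\ne c(m')F=d_v(m,m')F$, and $d_v(m,m')\notin F$. If $d_v(m,m')\in U_e$, then the $F$-vertices $F$ and $d_v(m,m')F$ lie in $T_e$, hence so does the path of length 2 through $[x,c]$ between them, and by (b) the two faces have the same $e$-edge.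

By Lemma 4, for every $v$ and every side $e$ at $v$,
$$K_N(U_v)\cap U_e=N_e.\tag{5}$$

## 10. A CAT(0) complex for a good vertex

Fix a good $v$ and write $U,A,B,T$ as in Section 6, $q=q_v$, $\alpha=\alpha_v$, and
$$\theta=\frac{2\pi}q\le\min\Bigl(\alpha,\frac\pi2\Bigr),\qquad\beta=\frac{\pi-\theta}2\in\Bigl[\frac\pi4,\frac\pi2\Bigr).$$

**Step 1: the complex $\hat Z$.** We cone off the copies of the links $\Gamma_x$ in the coset graph of $(U;A,B,F)$. The vertices of $\hat Z$ are the cosets $wA$ and the cosets $wB$ (the *base vertices*, the two kinds regarded as disjoint) and the chart vertices $[x,c]$ of $T$ (the *apexes*). The *base edges* are the cosets $wF$, joining $wA$ to $wB$. The *legs* are the $G$-classes of $(x,c,\varepsilon)$ with $\varepsilon$ an $e$- or $e'$-edge at $x$; such a leg joins $[x,c]$ to $c(m)A$, resp. $c(m)B$, where $m\in M_\varepsilon$. This is well defined since $d_v(m,m')\in A$, resp. $B$, for $m,m'\in M_\varepsilon$. The triangles are the edges $(x,c,f)$ of $T$: apex $[x,c]$, base $c(m)F$ with $m$ over $f$, legs $(x,c,e(f))$ and $(x,c,e'(f))$.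

Every cell lies in a triangle. $U$ acts preserving types, with finitely many orbits of cells, and a cell stabilizer fixes the cell pointwise. Only base vertices can have infinite stabilizers, namely $wAw^{-1}$, $wBw^{-1}$.

**Step 2: the links of $\hat Z$.** These decide curvature later. With a representative $(x,c)$ fixed, Lemma 1 shows that the legs and triangles at $[x,c]$ correspond to the edges and faces at $x$; so *the link at $[x,c]$ is $\Gamma_x$*.

*The link at the vertex $A$ is $T_e$, $A$-equivariantly.* The base edges at $A$ are the $wF$ with $w\in A$, the $F$-vertices of $T_e$. A leg $(x,c,\varepsilon)$ at $A$ has $c(M_\varepsilon)\subset A$, and $(x,c,\varepsilon)\mapsto[\varepsilon,c|_{M_\varepsilon}]$ is a bijection to the chart vertices of $T_e$, since a $U_e$-chart on $M_\varepsilon$ extends uniquely to a $U_v$-chart on $M_x$. The triangles $(x,c,f)$ at $A$ correspond to the edges $(e(f),c|_{M_{e(f)}},f)$ of $T_e$, compatibly with incidence. Similarly the link at $B$ is $T_{e'}$.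

**Step 3: $W:=\hat Z\setminus\{\text{base vertices}\}$ is contractible.** We need this to compute fundamental groups. In a triangle use barycentric coordinates $(s;t,t')$, $s$ for the apex and $t,t'$ for the base vertices. Put $\mu=\min(t,t')$ and
$$r(s;t,t')=\frac{(s;\mu,\mu)}{s+2\mu}.$$
The denominator vanishes only at the two base vertices. Off them $r$ is continuous; it sends points of legs to the apex and points of the base to its midpoint, and is the identity on the segment $t=t'$. The straight-line homotopy from the identity to $r$ preserves legs and bases, and it avoids the base vertices because these are extreme points of the triangle. These homotopies agree on common faces. They give a deformation retraction of $W$ onto the union of the segments from base midpoints to apexes. This union is the tree $T$: base midpoints are the $F$-vertices, apexes are the chart vertices.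

**Step 4: the quotient $Z$.** Now we kill $N_e$ and $N_{e'}$. Let $\mathcal N=\langle\langle N_e\cup N_{e'}\rangle\rangle_U$, $\bar U=U/\mathcal N$ and $Z=\mathcal N\backslash\hat Z$. By (5), $N_e,N_{e'}\subset K_N(U)\lhd U$, so $\mathcal N\subset K_N(U)$ and
$$\mathcal N\ \text{is torsion-free},\qquad\mathcal N\cap A=N_e,\qquad\mathcal N\cap B=N_{e'}.\tag{6}$$
Since stabilizers of points of $W$ are finite, $\mathcal N$ acts freely on $W$. As $\mathcal N$ is normal, $\mathcal N\cap wAw^{-1}=wN_ew^{-1}$. So the links of $Z$ are $\Gamma_x$ at apexes and $N_e\backslash T_e$, $N_{e'}\backslash T_{e'}$ at base vertices. All are finite, so $Z$ is locally finite. $\bar U$ acts on $Z$ with finitely many orbits of cells and finite stabilizers; at base vertices they are conjugates of the finite groups $A/N_e$, $B/N_{e'}$.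

**Step 5: $Z$ is simply connected.** $Z$ is connected, as $W$ is. Links at base vertices are connected, so a loop can be pushed off the base vertices into $\mathcal N\backslash W$; hence $\pi_1(\mathcal N\backslash W)\to\pi_1(Z)$ is onto. Since $W$ is simply connected and $\mathcal N$ acts freely, $\pi_1(\mathcal N\backslash W)=\mathcal N$, which is generated by elements $h\in wN_ew^{-1}\cup wN_{e'}w^{-1}$, $w\in U$. Such an $h$ is represented by a tail, followed by the image of a path from $y$ to $hy$ inside the punctured open star of $wA$ (or $wB$), followed by the tail back. The path exists because the punctured open star is connected and $h$-invariant. The resulting loop is null-homotopic in $Z$, because the open star of a vertex of $Z$ is a cone.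

**Step 6: $Z$ is CAT(0).** Let all triangles be Euclidean with legs of length $1$, apex angle $\theta$ and base angles $\beta$. Embedded cycles in links have length at least $q\theta=2\pi$ at apexes, and at least $8\beta\ge2\pi$ at base vertices, by (4). So $Z$ is CAT(0) by (C1). In particular edges of $Z$ are local geodesics, hence geodesics, so *distinct edges do not have the same pair of endpoints*.

## 11. Short cycles and short detours in the base graph

Let $\bar\Lambda\subset Z$ be the graph of base edges. It is the coset graph of $\bar U$ with respect to the images of $A$, $B$, $F$. For an apex $z$ let $\Gamma_z\subset\bar\Lambda$ be the union of the bases of the triangles with apex $z$. If $z$ is the image of $[x,c]$, there is a map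
$$\Gamma_x\to\Gamma_z,\qquad\varepsilon\mapsto\text{the other end of the leg }(x,c,\varepsilon),\qquad f\mapsto\text{the base of }(x,c,f).$$
It is an isomorphism: it is onto; distinct legs at $z$ have distinct endpoints, so it is injective on vertices; and two distinct faces with the same base would have the same two edges at $x$, a bigon in $\Gamma_x$, which is excluded because $v$ is good.

At a base vertex, the link of $Z$ is bipartite (base directions versus leg directions) with edges of length $\beta$. So two distinct base edges there have link distance at least $2\beta=\pi-\theta$, and make an angle $\ge\pi-\theta$.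

**Claim 1.** Embedded cycles in $\bar\Lambda$ have length $\ell\ge q$.

*Proof.* There are none with $\ell=2$, because distinct edges do not share both endpoints. Let $\ell\ge3$. The cycle is a geodesic polygon with distinct vertices and all angles $\ge\pi-\theta$, so by (C4) $\ell(\pi-\theta)\le(\ell-2)\pi$. That is, $\ell\theta\ge2\pi$, so $\ell\ge q$. $\square$

**Claim 2.** Let $u_0,\dots,u_m$ ($m\ge1$) be an embedded path in $\bar\Lambda$ with $u_0\neq u_m$ in $\Gamma_z$ and no edge in $\Gamma_z$. Then $m\theta\ge\pi$.

*Proof.* Consider the polygon $z,u_0,\dots,u_m$. It has $m+2\ge3$ distinct vertices, and its sides are edges of $Z$. At $u_i$ with $0<i<m$ the angle is $\ge\pi-\theta$. At $u_0$ the link distance between the leg $u_0z$ and the base edge $u_0u_1$ is an odd multiple of $\beta$ or infinite. It is not $\beta$: otherwise the leg and the base edge span a triangle, which has apex $z$ and base $u_0u_1$, and $u_0u_1$ would lie in $\Gamma_z$. So the angle at $u_0$ is $\ge\min(\pi,3\beta)$, and likewise at $u_m$. By (C4),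
$$2\min(\pi,3\beta)+(m-1)(\pi-\theta)\le m\pi.$$
If $3\beta\le\pi$, then $2\cdot3\beta=3(\pi-\theta)$, so $(m+2)(\pi-\theta)\le m\pi$, i.e. $m\theta\ge2\pi-2\theta\ge\pi$ since $\theta\le\pi/2$. If $3\beta>\pi$, then $2\pi+(m-1)(\pi-\theta)\le m\pi$, so $(m-1)\theta\ge\pi$. $\square$

## 12. Finite vertex groups

**Step 1: definition of $L_v$ at a good vertex.** We pass from $\bar U$ to a finite quotient without losing Claims 1 and 2. First, $\bar U$ is residually finite. If some of $A,B$ is infinite, this follows from the MSQT, Lemma 2 and item 3 of Section 9; for a finite group among $A,B$ the corresponding $N_e$ or $N_{e'}$ is trivial and does not contribute to $\mathcal N$. If both are finite, $\mathcal N=1$ and $\bar U=U$ is virtually free.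

Put $D=2q+3$. Since $Z$ is locally finite and $\bar U$ acts with finite stabilizers and finitely many orbits, up to conjugacy only finitely many elements of $\bar U$ move some vertex of $Z$ by distance $\le D$ in the 1-skeleton. So there is a finite-index $\bar L\lhd\bar U$ whose nontrivial elements move every vertex by more than $D$. Let $L_v\lhd U$ be the preimage of $\bar L$; it has finite index. As $\bar L$ meets vertex stabilizers trivially, $L_v\cap A\subset\mathcal N\cap A=N_e\subset L_v$, and similarly for $B$. Hence
$$L_v\cap A=N_e,\qquad L_v\cap B=N_{e'},\qquad L_v\cap F\subset N_e\cap F=1.\tag{7}$$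
Let $\Lambda_1$ be the coset graph of $(U/L_v;\,A/N_e,\,B/N_{e'},\,F)$. It is $\bar L\backslash\bar\Lambda$, and $\bar\Lambda\to\Lambda_1$ is a covering, since $\bar L$ acts freely on vertices and preserves types.

**Step 2: definition of $L_v$ at a bad vertex.** Here let $L_v=K_N(U_v)$, a finite-index normal subgroup of $U=U_v$. By (5) and because $L_v$ is torsion-free, (7) holds again. Let $\Lambda_1$ be defined as before.

**Lemma 5.** For every vertex $v$ of $P$, give the edges of $\Lambda_1$ length $\alpha_v$. Then:

1. $\Lambda_1$ has girth $\ge q_v$, so $\ge2\pi/\alpha_v$;
2. each $\Gamma_x$, $x$ over $v$, embeds in $\Lambda_1$ by $f\mapsto d_v(m_0,m)L_vF$ (with $m_0\in M_x$ fixed and $m$ over $f$), and $\varepsilon\mapsto d_v(m_0,m)L_vA$, resp. $d_v(m_0,m)L_vB$ (with $m\in M_\varepsilon$);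
3. its image $\Gamma$ is $\pi$-convex in $\Lambda_1$.

*Proof for good $v$.* (1) An embedded cycle of length $\ell<q$ in $\Lambda_1$ lifts to a path in $\bar\Lambda$ from some $u$ to $hu$, $h\in\bar L$, which moves $u$ by at most $\ell\le D$. So $h=1$, and the lift is an embedded cycle of length $<q$, contradicting Claim 1.

(2) Let $z$ be the image of $[x,c]$ with $c=d_v(m_0,\cdot)$. The map in question is the composition $\Gamma_x\cong\Gamma_z\to\Lambda_1$. If $u$ and $hu$ are vertices of $\Gamma_z$ with $h\in\bar L$, both are adjacent to $z$, so $h$ moves $u$ by at most $2$ and $h=1$. If $b$ and $hb$ are edges of $\Gamma_z$, apply this to an endpoint of $b$. So $\Gamma_z\to\Lambda_1$ is injective.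

(3) Suppose a locally injective path of length $<\pi$ with endpoints in $\Gamma$ is not contained in $\Gamma$. Since $\Gamma$ is closed, there is a maximal open subinterval of the path mapped outside $\Gamma$; its closure is a subpath with endpoints in $\Gamma$ and interior outside $\Gamma$. As $\Gamma$ is a subgraph, these endpoints are vertices. Being locally injective, the subpath is a reduced edge path with $m\ge1$ edges, $m\alpha<\pi$, and no edge in $\Gamma$. Lift it to a reduced path $u_0,\dots,u_m$ in $\bar\Lambda$ with $u_0\in\Gamma_z$. Then $u_m\in h\Gamma_z=\Gamma_{hz}$ for some $h\in\bar L$, and going $z,u_0,\dots,u_m,hz$ we see that $h$ moves $z$ by at most $m+2$. Since $m<\pi/\alpha\le\pi/\theta=q/2$, this is $\le D$; so $h=1$ and $u_m\in\Gamma_z$. The lifted path has no edge in $\Gamma_z$. Since it is reduced and $m<q$, Claim 1 shows that it is embedded and $u_0\ne u_m$. Claim 2 gives $m\alpha\ge m\theta\ge\pi$, a contradiction.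

*Proof for bad $v$.* (1) $\Lambda_1$ is bipartite, so its girth is $\ge2=q_v$, and $2\alpha_v\ge2\pi$. (2) Since $d_v(m_0,m)^{-1}d_v(m_0,m')=d_v(m,m')$, the map is well defined, and its injectivity on faces, $e$-edges and $e'$-edges is item 5 of Section 9. (3) As above, a path leaving $\Gamma$ and returning contains a full edge, which has length $\alpha_v\ge\pi$. $\square$

## 13. The polygon of finite groups $R(P)$

Let $R=R(P)$ have face group $F$, edge groups $R_e=U_e/N_e$ and vertex groups $R_v=U_v/L_v$, with the maps induced by $F\to U_e\to U_v$. These groups are finite. The maps commute, $F\to R_e$ is injective since $N_e$ is torsion-free, and $R_e\to R_v$ is injective since $L_v\cap U_e=N_e$ by (7), for *both* ends $v$ of $e$. The link graph at $v$ is $\Lambda_1$, so by Lemma 5(1) every Gersten–Stallings angle satisfies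
$$\text{angle at }v\ \le\ 2\pi/q_v\ \le\ \alpha_v.\tag{8}$$
So $R$ is non-positively curved by the criterion in Section 2. Write $\Pi=\pi_1(R)$; the local groups embed in $\Pi$. Let $\bar d_\sigma(m,m')\in\Pi$ be the image of $d_\sigma(m,m')$. For a side $e\ni v$ and $m,m'\in M_\varepsilon$, $\varepsilon$ over $e$, we have $\bar d_e(m,m')=\bar d_v(m,m')$.

## 14. Developing $X$ into $\widetilde{R(P)}$

**Step 1: labels.** We integrate the differences: we look for labels $c(m)\in\Pi$ with the prescribed differences $\bar d$. For a cell $\tau$ of $X$ over $\sigma$ let $\mathcal T_\tau$ be the set of maps $c:M_\tau\to\Pi$ with $c(m')=c(m)\bar d_\sigma(m,m')$ for all $m,m'\in M_\tau$, where for a face we put $\bar d(m,mu)=u$. By (1), $\mathcal T_\tau$ is nonempty and $\Pi$ acts simply transitively on it from the left. If $\tau\subset\tau'$, then $M_{\tau'}\subset M_\tau$, and restriction $\mathcal T_\tau\to\mathcal T_{\tau'}$ is defined (by $\bar d_e=\bar d_v$ on $M_\varepsilon$ and by (3)) and $\Pi$-equivariant, hence bijective; these restrictions are compatible. So the $\mathcal T_\tau$ form a covering space over the barycentric subdivision of $X$. As $X$ is simply connected, it has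 a global section. On faces the section gives a map $c:\mathcal M\to\Pi$; comparing with its values at vertices we get
$$c(m')=c(m)\,\bar d_v(m,m')\quad(m,m'\in M_x,\ x\text{ over }v),\qquad c(mu)=c(m)u\quad(u\in F).\tag{9}$$
Conversely, every map $c$ satisfying (9) comes from a section. As $X$ is connected, sections are unique up to left multiplication by $\Pi$.

**Step 2: the homomorphism $\vartheta$.** For $g\in G$ the map $c\circ g$ satisfies (9) as well, by (2). So there is $\vartheta(g)\in\Pi$ with
$$c(gm)=\vartheta(g)\,c(m)\quad\text{for all }m\in\mathcal M,$$
and $\vartheta:G\to\Pi$ is a homomorphism, since $c(ghm)=\vartheta(g)c(hm)=\vartheta(g)\vartheta(h)c(m)$.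

**Step 3: the map $\Phi:X\to\widetilde R$.** Put
$$f\mapsto c(m)F\ (m\text{ over }f),\qquad\varepsilon\mapsto c(m)R_e\ (\varepsilon\text{ over }e,\ m\in M_\varepsilon),\qquad x\mapsto c(m)R_v\ (x\text{ over }v,\ m\in M_x).$$
By (9) this is well defined. It preserves incidence and types, is isometric on cells and $\vartheta$-equivariant, and the composition $X\to\widetilde R\to P$ is $\varphi$.

**Step 4: $\Phi$ is an isometric embedding with convex image.** We check the hypothesis of (C5). Let $x$ be over $v$, fix $m_0\in M_x$ and translate by $c(m_0)^{-1}$. By (9) the induced map $\mathrm{Lk}(x,X)\to\mathrm{Lk}(\Phi(x),\widetilde R)$ becomes the map $\Gamma_x\to\Lambda_1$, $f\mapsto\bar d_v(m_0,m)F$, of Lemma 5. It is injective with $\pi$-convex image, so it preserves $\min(\pi,\text{distance})$, as explained after (C5). At an interior point of an edge $\varepsilon$, links are unions of arcs of length $\pi$ joining two points, one arc for each face at the edge. The map is injective on the faces at $\varepsilon$, because $\Gamma_x\to\Lambda_1$ is injective on edges; so again $\min(\pi,\text{distance})$ is preserved. Interior points of faces are clear. Since $X$ and $\widetilde R$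 are CAT(0), (C5) shows that $\Phi$ is an isometric embedding and $\Phi(X)$ is a convex subcomplex.

**Step 5: $\vartheta$ is injective.** If $\vartheta(g)=1$, then $c(gm)=c(m)$ for all $m$, so $\Phi(gf)=\Phi(f)$ for $m$ over $f$. Hence $gf=f$, and $gm=mu$ with $u\in F$. Then $c(m)u=c(mu)=c(gm)=c(m)$ gives $u=1$, so $gm=m$, and $g=1$ because $G$ acts freely on $\mathcal M$.

Thus $G$ is identified via $\vartheta$ with a subgroup of $\pi_1(R(P))$, and $X$ equivariantly via $\Phi$ with a convex subcomplex of $\widetilde{R(P)}$, such that $\varphi$ is the composition $X\hookrightarrow\widetilde{R(P)}\to P$. This proves Theorem A. $\blacksquare$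

## 15. Sharp Gersten–Stallings angles

*Proof of Proposition B.* The reduction of Section 3 creates no cycles in links, so it does not change $g_v$. In Section 9 take $q_v=g_v$ if $g_v<\infty$. This is allowed: $g_v\alpha_v\ge2\pi$ by (C1), and $v$ is bad if and only if $g_v=2$, so for good $v$ we have $g_v\ge4$. If $g_v=\infty$, take for $q_v$ an arbitrarily large even integer. By (8) the Gersten–Stallings angle at $v$ is at most $2\pi/q_v$.

Suppose $g_v<\infty$, and let $R(P)$ be any polygon of finite groups satisfying the conclusion of Theorem A. A link of $X$ containing a cycle with $g_v$ edges embeds in the link of $\widetilde{R(P)}$ at a $v$-vertex. So the girth of that link is at most $g_v$, and the angle is at least $2\pi/g_v$. This proves the minimality, and together with the upper bound the equality for our choice.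

For the last statement, the hypothesis says that $g_v\alpha_v>2\pi$ whenever $g_v<\infty$; then the angle $2\pi/g_v$ is smaller than $\alpha_v$. When $g_v=\infty$, take $q_v$ with $q_v\alpha_v>2\pi$; then the angle is at most $2\pi/q_v<\alpha_v$. $\blacksquare$
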